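\title{A countable orthomodular lattice that embeds into no complete orthomodular lattice}

\begin{abstract}
We show that not every orthomodular lattice embeds into a complete orthomodular lattice. The counterexample consists of the finite-dimensional subspaces of a positive definite space over a non-archimedean ordered field, together with their orthogonal complements. It is modular, it is countable for a suitable field, and it embeds into no $\sigma$-complete orthomodular lattice. Lattices of this form always embed into a complete orthomodular lattice exactly when the field is archimedean. We also show that embeddability into a complete orthomodular lattice is not first-order axiomatizable, and that some countable orthomodular lattice has no homomorphism into any nontrivial $\sigma$-complete one.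
\end{abstract}

\section{Introduction}

An \emph{ortholattice} is a bounded lattice $(L,\wedge,\vee,0,1)$ with a unary operation $x\mapsto x'$ such that $x''=x$, $x\le y$ implies $y'\le x'$, $x\wedge x'=0$ and $x\vee x'=1$. It is an \emph{orthomodular lattice} (OML) if
\begin{equation}\label{eq:om}
x\le y\quad\text{implies}\quad y=x\vee(x'\wedge y).
\end{equation}
A lattice is \emph{complete} if every subset has a join and a meet, and \emph{$\sigma$-complete} if every countable subset does. A \emph{homomorphism} preserves $\wedge,\vee,{}',0,1$, and an \emph{embedding} is an injective homomorphism. The one-element OML, in which $0=1$, is allowed.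

Boolean algebras are OMLs. The geometric model is the lattice $\mathcal C(\mathcal H)$ of closed subspaces of a Hilbert space $\mathcal H$, with intersection as meet, closure of the sum as join, and $A'=A^\perp$. It is complete, and \eqref{eq:om} is the projection theorem: if $A\le B$ are closed, then $B=A\oplus(A^\perp\cap B)$. The law \eqref{eq:om} thus says that every inclusion $x\le y$ can be filled up by a part orthogonal to $x$. This paper answers the following question, posed in \cite{AAOML}.

\medskip
\noindent\textbf{Problem.} \emph{Can every OML be embedded into a complete OML?}
\medskip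

The simplest cases suggest a positive answer. A lattice of finite height is already complete: among the joins of finite subsets of a set $S$ there is a maximal one, and it is the join of $S$; meets are dual. A Boolean algebra embeds into the power set of its set of ultrafilters. Every ortholattice $L$ embeds into a complete ortholattice: for $S\subseteq L$ put $S^*=\{x: x\le s'\text{ for all }s\in S\}$; the sets with $S=S^{**}$ form a complete ortholattice under inclusion and ${}^*$, and $a\mapsto\{x:x\le a\}$ is an embedding. Since $S^{**}$ is the set of lower bounds of the set of upper bounds of $S$, this is the MacNeille completion of $L$.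

Two known facts point the other way. There is an OML whose MacNeille completion is not orthomodular, and there is an OML with no \emph{regular} embedding into a complete OML, that is, no embedding that preserves all existing joins and meets. Neither fact decides the Problem, which allows an arbitrary complete OML $C$ and an embedding $\varphi$ that respects finite operations only. An infinite join $\bigvee_i\varphi(a_i)$ formed in $C$ need not be the image of anything in $L$. A negative answer has to control such joins in an unknown lattice, using only finite relations in $L$ and the law \eqref{eq:om} in $C$.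

Our examples come from linear algebra. An ordered field $F$ contains $\mathbb Q$; it is \emph{archimedean} if every element is smaller than some rational number, and \emph{non-archimedean} if some $\omega\in F$ exceeds every rational number, which we write as $\omega>\mathbb Q$. The basic non-archimedean example is the countable field $\mathbb Q(\omega)$ of rational functions, in which a function is positive when it is positive at all large real arguments. A \emph{positive definite space} over $F$ is an $F$-vector space $E$ with a symmetric bilinear form such that $\langle x,x\rangle>0$ for $x\neq0$. Put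
\[
L(E)=\{A\le E:\dim A<\infty\}\cup\{A^\perp: A\le E,\ \dim A<\infty\},
\]
ordered by inclusion, with $A'=A^\perp$. This is a modular ortholattice, hence an OML (Lemma~\ref{lem:LE}).

\begin{theorem}\label{thm:main}
Let $F$ be a non-archimedean ordered field. There is a positive definite space $E$ of countably infinite dimension over $F$ such that every homomorphism $\varphi$ from $L(E)$ to a $\sigma$-complete OML satisfies $\varphi(A)=0$ for every finite-dimensional $A$. In particular $L(E)$ embeds into no $\sigma$-complete, and so into no complete, OML. If $F=\mathbb Q(\omega)$ with $\omega>\mathbb Q$, then $L(E)$ is countable.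
\end{theorem}

The Problem therefore has a negative answer, and the counterexample can be taken countable and modular. The hypothesis on $F$ is exactly the right one.

\begin{theorem}\label{thm:arch}
For an ordered field $F$ the following are equivalent:
\begin{enumerate}
\item[(i)] $F$ is archimedean;
\item[(ii)] for every positive definite space $E$ over $F$, $L(E)$ embeds into a complete OML;
\item[(iii)] for every positive definite space $E$ over $F$, $L(E)$ embeds into a $\sigma$-complete OML.
\end{enumerate}
\end{theorem}

The obstruction cannot be seen in any finite part of the lattice.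

\begin{theorem}\label{thm:ultra}
Every finitely generated subalgebra of the lattice $L(E)$ of Theorem~\ref{thm:main} embeds into a modular ortholattice of finite height, which is complete. The class of OMLs embeddable into a complete OML is not closed under directed unions or ultraproducts, so it is not first-order axiomatizable. The same holds with ``$\sigma$-complete'' in place of ``complete''.
\end{theorem}

\begin{theorem}\label{thm:nohom}
There is a countable OML that has no homomorphism into any $\sigma$-complete OML with $0\ne1$.
\end{theorem}

The proof of Theorem~\ref{thm:main} combines two mechanisms. A homomorphism into a $\sigma$-complete OML assigns to every subspace $T\le E$ an element $\overline T$ that behaves like the closure of $T$ in a Hilbert completion. On the other hand, over a non-archimedean field an unbounded linear functional can be represented by a vector of infinite length, which is impossible in a Hilbert space. Section~\ref{sec:closure} sets up both mechanisms and tests them on one functional, where they do not yet collide. Section~\ref{sec:frames} finds a configuration of subspaces and vectors in which they do, and Section~\ref{sec:space} realizes it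 with trigonometric polynomials. The remaining theorems are proved in Sections~\ref{sec:arch} and~\ref{sec:rest}.

\section{Orthogonality and the lattices $L(E)$}\label{sec:LE}

In an ortholattice, $x\mapsto x'$ is an order-reversing bijection, so the De Morgan laws hold. Write $a\perp b$ for $a\le b'$. This relation is symmetric, and it passes to smaller elements. Moreover $a\perp a$ forces $a=a\wedge a'=0$, and if $a_i\perp b$ for all $i$ and $\bigvee_i a_i$ exists, then $\bigvee_i a_i\perp b$. Homomorphisms preserve $\le$ and $\perp$. In an OML we use \eqref{eq:om} in two forms:
\begin{enumerate}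
\item[(OM1)] if $p\le q$ and $q\wedge p'=0$, then $p=q$;
\item[(OM2)] if $p\perp q$, $a\le p\vee q$ and $a\perp q$, then $a\le p$.
\end{enumerate}
The first is immediate. For the second, $q\le p'$ gives $p'=q\vee(q'\wedge p')$ by \eqref{eq:om}; taking complements yields $p=q'\wedge(q\vee p)$, and $a$ lies below the right side.

A lattice is \emph{modular} if $x\le z$ implies $x\vee(y\wedge z)=(x\vee y)\wedge z$. The lattice $\operatorname{Sub}(E)$ of all subspaces of a vector space is modular. A modular ortholattice is an OML, because $x\le y$ gives $x\vee(x'\wedge y)=(x\vee x')\wedge y=y$.

Let $E$ be a positive definite space over an ordered field, write $|x|^2=\langle x,x\rangle$, and let $D\le E$ be finite-dimensional. The Gram--Schmidt process, without normalization, gives an orthogonal basis $e_1,\dots,e_n$ of $D$ with $|e_i|^2>0$. A linear functional $g$ on $D$ is represented by the vector $\sum_i g(e_i)|e_i|^{-2}e_i\in D$. Representing $\langle x,\cdot\rangle$ on $D$ by $x_D\in D$ gives $x-x_D\in D^\perp$, and $D\cap D^\perp=0$ by definiteness. If $x\in D^{\perp\perp}$, then $|x-x_D|^2=\langle x,x-x_D\rangle=0$. Thus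
\begin{equation}\label{eq:split}
E=D\oplus D^\perp,\qquad D^{\perp\perp}=D .
\end{equation}
For $A\le D$ write $D\ominus A=D\cap A^\perp$. By \eqref{eq:split} applied inside $D$, the map $A\mapsto D\ominus A$ makes $\operatorname{Sub}(D)$ a modular ortholattice, of finite height $\dim D$. If $\dim E<\infty$, this lattice for $D=E$ is $L(E)$. In general put
\[
L_D=\{A:A\le D\}\cup\{A\oplus D^\perp:A\le D\},
\]
and let $\mathbf 2=\{0,1\}$ be the two-element Boolean algebra.

\begin{lemma}\label{lem:LE}
Let $E$ be an infinite-dimensional positive definite space. Each $L_D$ is closed under $\cap$, $+$ and ${}^\perp$, and the map $(A,0)\mapsto A$, $(A,1)\mapsto A\oplus D^\perp$ is an isomorphism of ortholattices $\operatorname{Sub}(D)\times\mathbf 2\to L_D$. If $D\le D_1$, then $L_D\subseteq L_{D_1}$, and $L(E)=\bigcup_D L_D$. Hence $L(E)$ is a sublattice of $\operatorname{Sub}(E)$ and a modular ortholattice.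
\end{lemma}

\begin{proof}
Let $A,B\le D$. By \eqref{eq:split} every vector has unique components in $D$ and $D^\perp$; it lies in $A\oplus D^\perp$ if and only if its first component lies in $A$, and in $B$ if and only if its first component lies in $B$ and its second vanishes. Therefore
\[
(A\oplus D^\perp)\cap B=A\cap B,\qquad (A\oplus D^\perp)\cap(B\oplus D^\perp)=(A\cap B)\oplus D^\perp ,
\]
while $(A\oplus D^\perp)+B$ and $(A\oplus D^\perp)+(B\oplus D^\perp)$ both equal $(A+B)\oplus D^\perp$. A vector is orthogonal to $A$ if and only if its first component is, so
\begin{equation}\label{eq:perp}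
A^\perp=(D\ominus A)\oplus D^\perp,\qquad (A\oplus D^\perp)^\perp=A^\perp\cap D^{\perp\perp}=D\ominus A .
\end{equation}
These are the operations of $\operatorname{Sub}(D)\times\mathbf 2$, and the map is injective because $D^\perp\ne0$. Since $A\mapsto D\ominus A$ permutes $\operatorname{Sub}(D)$, \eqref{eq:perp} shows that $L_D$ consists of the subspaces $A\le D$ and their complements $A^\perp$. This description gives $L_D\subseteq L_{D_1}$ for $D\le D_1$ and $L(E)=\bigcup_DL_D$. Finitely many elements of $L(E)$ lie in a common $L_D$, so $L(E)$ is closed under $\cap$, $+$, ${}^\perp$ and satisfies the laws of a modular ortholattice.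
\end{proof}

For $x\in E$ write $[x]=Fx\in L(E)$. Joins in $L(E)$ are sums, so $[x]\le[x_1]\vee\dots\vee[x_n]$ whenever $x$ is a linear combination of $x_1,\dots,x_n$, and $[x]\perp[y]$ in $L(E)$ if and only if $\langle x,y\rangle=0$.

\section{Joins as closures and vectors of infinite length}\label{sec:closure}

The lattice $L(E)$ omits most subspaces of $E$. A $\sigma$-complete target supplies a substitute for each of them.

\begin{lemma}\label{lem:bar}
Let $E$ be a positive definite space of countably infinite dimension and let $\varphi:L(E)\to C$ be a homomorphism into a $\sigma$-complete OML. For every subspace $T\le E$ the join $\overline T=\bigvee_{t\in T}\varphi([t])$ exists in $C$. For subspaces $S,T$: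
\begin{enumerate}
\item[(a)] $\overline{T}=\varphi(T)$ if $\dim T<\infty$;
\item[(b)] $S\le T$ implies $\overline S\le\overline T$, and $\overline{S+T}=\overline S\vee\overline T$;
\item[(c)] $S\perp T$ implies $\overline S\perp\overline T$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $B$ be a countable spanning set of $T$ and $j=\bigvee_{b\in B}\varphi([b])$. Each $t\in T$ is a combination of finitely many $b_1,\dots,b_n\in B$, so $\varphi([t])\le\varphi([b_1])\vee\dots\vee\varphi([b_n])\le j$. Hence $j$ is the join of all $\varphi([t])$. Taking $B$ finite gives (a). The first part of (b) holds because the join is taken over a larger set, and the second follows by spanning $S+T$ with the union of spanning sets of $S$ and $T$. For (c), $\varphi([s])\perp\varphi([t])$ for all $s\in S$, $t\in T$; take the join first over $t$ and then over $s$.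
\end{proof}

This is the only place where $\sigma$-completeness of $C$ is used. When $F=\mathbb R$ and $\varphi$ comes from the inclusion of $E$ into its Hilbert completion, $\overline T$ is the topological closure of $T$. As with closures, the lemma says nothing about intersections: $\overline S\wedge\overline T$ is not controlled by $S\cap T$.

In a Hilbert space, a subspace $V\le U$ with $\overline V=\overline U$ is dense in $U$, and a vector orthogonal to $V$ is then orthogonal to $U$. The next lemma records what happens when a vector of $E$ violates this rule.

\begin{lemma}\label{lem:reduce}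
In the setting of Lemma~\ref{lem:bar}, let $V\le U\le E$ be subspaces, $v_0\in U$ and $z\in E$, with $z\perp V$ and $\langle z,v_0\rangle\neq0$. If $\overline U\wedge\overline V{}'=0$, then $\varphi(A)=0$ for every finite-dimensional $A$.
\end{lemma}

\begin{proof}
By (OM1), $\overline U=\overline V$. Hence $\varphi([v_0])\le\overline U=\overline V\le\varphi([z])'$. Since $\langle z,v_0\rangle\ne0$, we have $[v_0]\cap[z]^\perp=0$ in $L(E)$, and so
\[
\varphi([v_0])=\varphi([v_0])\wedge\varphi([z]^\perp)=\varphi([v_0]\cap[z]^\perp)=0 .
\]
Now let $x\in E\setminus[v_0]$. The lines $[x]$ and $[x+v_0]$ meet in $0$, and each spans together with $[v_0]$ the same plane. Thus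
\[
\varphi([x])=\varphi([x]+[v_0])=\varphi([x+v_0]+[v_0])=\varphi([x+v_0]),
\]
and $\varphi([x])=\varphi([x])\wedge\varphi([x+v_0])=0$. A finite-dimensional subspace is a finite join of lines.
\end{proof}

We therefore want a subspace $V$ that every target treats as dense in $U$, and a vector $z$ that separates $v_0\in U$ from $V$. Such a $z$ represents a functional with ``dense'' kernel. Non-archimedean fields allow us to represent any rational functional; this is the only use of the hypothesis on $F$.

\begin{lemma}\label{lem:adjoin}
Let $G$ be a positive definite space over $\mathbb Q$, let $g_1,\dots,g_k:G\to\mathbb Q$ be linear, and let $F$ be an ordered field with $\omega\in F$, $\omega>\mathbb Q$. Extend the form of $G$ and the $g_i$ to $F\otimes_{\mathbb Q}G$ by $F$-linearity. On $E=(F\otimes_{\mathbb Q}G)\oplus Fy_1\oplus\dots\oplus Fy_k$ define a symmetric bilinear form extending that of $F\otimes G$ by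
\[
\langle y_i,p\rangle=g_i(p)\ \ (p\in F\otimes G),\qquad \langle y_i,y_i\rangle=\omega,\qquad\langle y_i,y_j\rangle=0\ \ (i\ne j).
\]
Then $E$ is positive definite.
\end{lemma}

\begin{proof}
Let $e=p+\sum_i\alpha_iy_i$, and choose a finite-dimensional $\mathbb Q$-subspace $D\le G$ with $p\in F\otimes D$. An orthogonal basis of $D$ is an orthogonal basis of $F\otimes D$ whose vectors have positive rational $|e_i|^2$, so $F\otimes D$ is positive definite. Let $\eta_i\in D$ represent $g_i|_D$. Since $\langle y_i,p\rangle=\langle\eta_i,p\rangle$, expanding both sides gives
\[
|e|^2=\Bigl|p+\sum_i\alpha_i\eta_i\Bigr|^2+\omega\sum_i\alpha_i^2-\sum_{i,j}\alpha_i\alpha_j\langle\eta_i,\eta_j\rangle .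
\]
Let $r=\sum_{i,j}|\langle\eta_i,\eta_j\rangle|$, a rational number. As $|\alpha_i\alpha_j|\le\frac12(\alpha_i^2+\alpha_j^2)\le\sum_l\alpha_l^2$, we obtain $|e|^2\ge|p+\sum_i\alpha_i\eta_i|^2+(\omega-r)\sum_i\alpha_i^2$. Here $\omega-r>0$. So $|e|^2\ge0$, and equality forces all $\alpha_i=0$ and then $p=0$.
\end{proof}

The functionals we use live on trigonometric polynomials. Let $c=\cos\theta$, $s=\sin\theta$, and let $P=\mathbb Q[c,s]$ be the ring of real functions they generate. By de Moivre's formula and the product-to-sum formulas, $P$ is the $\mathbb Q$-span of $1$, $\cos n\theta$, $\sin n\theta$ $(n\ge1)$. Let $m(f)=\frac1{2\pi}\int_0^{2\pi}f\,d\theta$, the rational coefficient of $1$ in $f$, and $\langle f,k\rangle=m(fk)$. The listed functions are orthogonal, with $|1|^2=1$ and $|\cos n\theta|^2=|\sin n\theta|^2=\frac12$. So $P$ is a positive definite space of countably infinite dimension over $\mathbb Q$, and evaluation $u\mapsto u(0)$ is a functional $P\to\mathbb Q$.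

\begin{example}\label{ex:one}
Let $E_0=(F\otimes P)\oplus Fz$ be given by Lemma~\ref{lem:adjoin} for the single functional $u\mapsto u(0)$. Let $U=F\otimes P$, $V=\{u\in U:u(0)=0\}$ and $v_0=1$. Then $U=V+[v_0]$, $z\perp V$ and $\langle z,v_0\rangle=1$, as in Lemma~\ref{lem:reduce}.

\emph{The length of $z$ must be infinite.} The function $\delta_n=1+2\sum_{j=1}^n\cos j\theta$ satisfies $|\delta_n|^2=\delta_n(0)=2n+1$. Hence $|z-\delta_n|^2=\omega-2(2n+1)+(2n+1)=\omega-(2n+1)$, which is positive for all $n$ only if $\omega>\mathbb Q$. The same functions show that in $L^2$ of the circle the polynomials vanishing at $0$ are dense in $P$: the polynomial $1-\delta_n/(2n+1)$ vanishes at $0$, and its squared distance from $1$ is $1/(2n+1)$.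

\emph{One functional gives no contradiction of this kind.} Let $e=u+\beta z$ with $u\in U$, and take $N$ larger than the degree of $u$. If $e\perp U$, then $0=\langle e,\cos N\theta\rangle=\beta$, and $u\perp U$ gives $u=0$. If $e\perp V$, then $u\perp V$, and $\langle u,v\rangle=\langle u,v-v(0)\cos N\theta\rangle=0$ for all $v\in U$, so $u=0$. Thus $U^\perp=0$ and $V^\perp=[z]$. An element of $L(E_0)$ containing an infinite-dimensional subspace $T$ has the form $A^\perp$ with $A\le T^\perp$. So the joins defining $\overline U$ and $\overline V$ for the identity map of $L(E_0)$ exist in $L(E_0)$ itself, and they are $\overline U=1$ and $\overline V=[z]^\perp$. Here $\overline U\wedge\overline V{}'=[z]\ne0$.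
\end{example}

The example locates the difficulty. The vector $z$ that separates $v_0$ from $V$ is also a candidate for the gap $\overline U\wedge\overline V{}'$: nothing so far prevents the join $\overline U$ from absorbing $z$, or some element of $C$ that behaves like it.

\section{Two orthogonal frames}\label{sec:frames}

Let $U=V+[v_0]$ and $d=\overline U\wedge\overline V{}'$. To prove $d=0$ it suffices to prove $d\perp\varphi([v_0])$, for then $d$ is orthogonal to $\overline V\vee\varphi([v_0])=\overline U$ and hence to itself. By Lemma~\ref{lem:bar}(c), $d$ is orthogonal to the image of every line in $U^\perp$, but $v_0\notin U^\perp$. Suppose, however, that $d$ also lies below $\overline W$ for a second subspace $W$. Then $d$ is orthogonal to the image of every line in $U^\perp+W^\perp$, and it is enough to arrange $v_0\in U^\perp+W^\perp$, that is, to find $y$ with $y\perp U$ and $y-v_0\perp W$. This prescribes the functional $\langle y,\cdot\rangle$ on $U$ and on $W$. If $U\cap W=0$, the two prescriptions are compatible, and Lemma~\ref{lem:adjoin} provides $y$.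

It remains to force $d\le\overline W$ although $U\cap W=0$. The tool for placing an element below a given one is (OM2): it suffices that $U\le Y+W$ with $Y\perp W$, and that $d\perp\overline Y$. We know two kinds of subspaces whose closures are orthogonal to $d$, namely $V$ and any $X\perp U$; so we ask for $Y\le V+X$.

\begin{proposition}\label{prop:config}
Let $E$ be a positive definite space of countably infinite dimension over an ordered field. Suppose that there are subspaces $U,V,X,Y,W$ and vectors $v_0,y,z$ of $E$ such that
\begin{enumerate}
\item[(C1)] $U=V+[v_0]$, $z\perp V$ and $\langle z,v_0\rangle\ne0$;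
\item[(C2)] $U\perp X$, $Y\perp W$ and $U\le Y+W$;
\item[(C3)] $Y\le V+X$;
\item[(C4)] $y\perp U$ and $y-v_0\perp W$.
\end{enumerate}
Then every homomorphism $\varphi$ from $L(E)$ to a $\sigma$-complete OML satisfies $\varphi(A)=0$ for every finite-dimensional $A$.
\end{proposition}

\begin{proof}
We use Lemma~\ref{lem:bar} throughout. Let $d=\overline U\wedge\overline V{}'$. By (C1) and Lemma~\ref{lem:reduce} it suffices to show $d=0$.

\emph{First, $d\perp\overline Y$.} We have $d\perp\overline V$ by definition, and $d\perp\overline X$ because $d\le\overline U$ and $\overline U\perp\overline X$. So $d\perp\overline V\vee\overline X=\overline{V+X}$, and $\overline Y\le\overline{V+X}$ by (C3).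

\emph{Next, $d\le\overline W$.} By (C2), $\overline W\perp\overline Y$ and $d\le\overline U\le\overline W\vee\overline Y$. Apply (OM2) with $p=\overline W$, $q=\overline Y$, $a=d$.

\emph{Finally, $d=0$.} By (C4), $\varphi([y])\perp\overline U$ and $\varphi([y-v_0])\perp\overline W$. Since $d$ lies below both $\overline U$ and $\overline W$, it is orthogonal to $\varphi([y])\vee\varphi([y-v_0])$, which lies above $\varphi([v_0])$. Together with $d\perp\overline V$ this gives $d\perp\overline V\vee\varphi([v_0])=\overline U$. As $d\le\overline U$, we get $d\perp d$, so $d=0$.
\end{proof}

The five subspaces cannot all be finite-dimensional. In that case the proof would apply to the identity map of $L(E)$, since only finite joins occur, and would give $[v_0]=0$, contrary to (C1). Concretely, the line $U\ominus V$ would lie in $W$, which (C4) forbids. The configuration is possible only when no vector of $E$ is forced to span $d$.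

\section{The space $E$}\label{sec:space}

Conditions (C2) and (C3) describe two orthogonal frames, $(U,X)$ and $(W,Y)$, that agree where $z$ is concentrated: modulo $X$, the space $Y$ lies in the kernel of $\langle z,\cdot\rangle$. We also want $U\cap W=0$, so the frames should differ almost everywhere. With $z$ representing evaluation at $\theta=0$, the natural choice is a frame in the plane rotated by the angle $\theta$; see Figure~\ref{fig:frames}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw[gray] (-1.2,0)--(1.5,0) node[right,black]{$U$};
\draw[gray] (0,-1.7)--(0,1.2) node[above,black]{$X$};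
\draw[gray,dashed] (-0.98,0.69)--(1.23,-0.86) node[right,black]{$W$};
\draw[gray,dashed] (-0.69,-0.98)--(0.75,1.07) node[above right,black]{$Y$};
\draw[->,thick] (0,0)--(1,0) node[above]{$v_0$};
\draw[->,thick] (0,0)--(0,-1.43) node[left]{$(0,-\cot\theta)$};
\draw[->,thick] (0,-1.43)--(1,0);
\node[right] at (0.33,-1.1) {$(1,\cot\theta)$};
\draw (0.4,0) arc (0:-35:0.4);
\node at (0.52,-0.16) {$\theta$};
\end{tikzpicture}
\caption{At a fixed angle $\theta$, the values of the functions in $U,X,W,Y$ lie on four lines, spanned by $(1,0)$, $(0,1)$, $(\cos\theta,-\sin\theta)$, $(\sin\theta,\cos\theta)$. The vector $v_0=(1,0)$ is the sum of $(0,-\cot\theta)$, orthogonal to the line $U$, and $(1,\cot\theta)$, orthogonal to the line $W$. As $\theta\to0$ the two frames merge and both summands become unbounded.}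
\label{fig:frames}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G=P\oplus P$ be the orthogonal sum, so $\langle(u,x),(u_1,x_1)\rangle=m(uu_1+xx_1)$. Define $\mathbb Q$-subspaces
\begin{gather*}
U=P\oplus0,\qquad X=0\oplus P,\qquad V=\{(u,0):u\in P,\ u(0)=0\},\\
Y=\{(sf,cf):f\in P\},\qquad W=\{(cf,-sf):f\in P\},
\end{gather*}
and let $v_0=(1,0)$. These have the following properties.
\begin{enumerate}
\item[(1)] $U=V+\mathbb Qv_0$, because $u-u(0)$ vanishes at $\theta=0$.
\item[(2)] $U\perp X$. Also $Y\perp W$, because $\langle(sf,cf),(ck,-sk)\rangle=m(scfk-csfk)=0$.
\item[(3)] $G=Y+W$. Given $(u,x)$, put $f=su+cx$ and $k=cu-sx$. Then $sf+ck=(s^2+c^2)u=u$ and $cf-sk=(c^2+s^2)x=x$, so $(u,x)=(sf,cf)+(ck,-sk)$.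
\item[(4)] $Y\le V+X$, because $(sf,cf)=(sf,0)+(0,cf)$ and $sf$ vanishes at $\theta=0$.
\item[(5)] $U\cap W=0$. If $(cf,-sf)\in U$, then $sf=0$; so $f$ vanishes off $\pi\mathbb Z$, and $f=0$ by continuity.
\end{enumerate}
By (5) the sum $U+W$ is direct. So there is a linear functional on $U+W$ that vanishes on $U$ and equals $\langle v_0,\cdot\rangle$ on $W$; extending a basis of $U+W$ to one of $G$, we extend it to a linear functional $g:G\to\mathbb Q$. Let $h:G\to\mathbb Q$, $h(u,x)=u(0)$.

Choose $\omega\in F$ with $\omega>\mathbb Q$, and let $E=(F\otimes G)\oplus Fy\oplus Fz$ be the positive definite space of Lemma~\ref{lem:adjoin} in which $y$ represents $g$ and $z$ represents $h$, with $|y|^2=|z|^2=\omega$ and $\langle y,z\rangle=0$. Its dimension is countably infinite. In $E$,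
\[
z\perp V,\qquad\langle z,v_0\rangle=1,\qquad y\perp U,\qquad y-v_0\perp W .
\]
These relations and (1)--(4) are inclusions between sums and orthogonality relations, and they pass from the $\mathbb Q$-subspaces to their $F$-spans $FU,FV,FX,FY,FW$ in $E$. The spans thus satisfy (C1)--(C4), and Proposition~\ref{prop:config} gives the first claim. No such $\varphi$ is injective, since $\varphi([v_0])=0=\varphi(0)$ while $[v_0]\ne0$. If $F=\mathbb Q(\omega)$, then $E$ is a countable set. It has countably many finite tuples, hence countably many finite-dimensional subspaces, and $L(E)$ is countable.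
\end{proof}

The vector $y$ stands in for the function $(0,-\cot\theta)$ of Figure~\ref{fig:frames}, which does not belong to $G$. Indeed $(0,-sf)=(cf,-sf)-(cf,0)$ gives $g(0,-sf)=m(cf)$, that is, $g(0,x)=m(-x\cot\theta)$ for $x\in sP$.

\begin{remark}\label{rem:OMused}
Orthomodularity of the target cannot be dropped, and one can see where it enters. The subspaces $S\le E$ with $S=S^{\perp\perp}$ form a complete ortholattice $C$, with meet $\cap$ and join $(S+T)^{\perp\perp}$. By Lemma~\ref{lem:LE} the inclusion $L(E)\to C$ is an embedding, and for it $\overline T=T^{\perp\perp}$. Let $e=(u,x)+\alpha y+\beta z\in U^\perp$. Pairing with $(\cos N\theta,0)$ for $N$ larger than the degree of $u$ gives $\beta=0$, and then $u=0$. So $U^\perp\le FX+[y]$. Since $z\perp X$ and $z\perp y$, we get $z\in U^{\perp\perp}$, and $d=U^{\perp\perp}\cap V^\perp$ contains $z$, as in Example~\ref{ex:one}. Consequently $[z]\le G^{\perp\perp}=\overline W\vee\overline Y$, and $z\perp Y$. But $z\notin\overline W$, because $y-v_0\in W^\perp$ and $\langle z,y-v_0\rangle=-1$. Thus (OM2) fails in $C$ exactly at the second step of the proof of Proposition~\ref{prop:config}.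
\end{remark}

\section{Archimedean fields}\label{sec:arch}

Over an archimedean field the Hilbert completion is available and provides the embedding.

\begin{proof}[Proof of Theorem~\ref{thm:arch}]
A complete lattice is $\sigma$-complete, so (ii) implies (iii). Theorem~\ref{thm:main} shows that (iii) implies (i). Assume (i). By the classical theorem, an archimedean ordered field is isomorphic, as an ordered field, to a subfield of $\mathbb R$; so let $F\subseteq\mathbb R$. If $\dim E<\infty$, then $L(E)=\operatorname{Sub}(E)$ has finite height and is complete.

Let $\dim E=\infty$, and extend the form bilinearly to $E_{\mathbb R}=\mathbb R\otimes_FE$. For finite-dimensional $A\le E$ put $A_{\mathbb R}=\mathbb R\otimes_FA$, so that $\dim_{\mathbb R}A_{\mathbb R}=\dim_FA$. Every vector of $E_{\mathbb R}$ lies in some $D_{\mathbb R}$, and $D_{\mathbb R}$ has an orthogonal basis taken from $D$, with $|e_i|^2>0$ in $F$ and hence in $\mathbb R$. So $E_{\mathbb R}$ is a real inner product space. Let $\mathcal H$ be its Hilbert completion. The members of $L(\mathcal H)$ are closed subspaces, and by Lemma~\ref{lem:LE} the family $L(\mathcal H)$ is closed under $\cap$, $+$ and ${}^\perp$. A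 sum that is already closed is the join in $\mathcal C(\mathcal H)$, so $L(\mathcal H)$ is a subalgebra of the complete OML $\mathcal C(\mathcal H)$. It suffices to embed $L(E)$ into $L(\mathcal H)$.

Define $\psi(A)=A_{\mathbb R}$ and $\psi(A^\perp)=A_{\mathbb R}^\perp$, computed in $\mathcal H$, for finite-dimensional $A\le E$. This is well defined: by \eqref{eq:split}, $A^\perp$ is infinite-dimensional and determines $A$. Fix a finite-dimensional $D\le E$ and consider $A\mapsto A_{\mathbb R}$ from $\operatorname{Sub}(D)$ to $\operatorname{Sub}(D_{\mathbb R})$. It preserves $0$, $1$ and sums. It preserves complements, because $(D\ominus A)_{\mathbb R}\le D_{\mathbb R}\ominus A_{\mathbb R}$ and both sides have dimension $\dim D-\dim A$. By De Morgan's laws it preserves intersections. It is injective: if $A_{\mathbb R}=B_{\mathbb R}$, then $(A+B)_{\mathbb R}$ equals both, so $A+B$, $A$ and $B$ have the same dimension and coincide. Finally, by \eqref{eq:perp} in $E$ and in $\mathcal H$,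
\[
\psi(A\oplus D^\perp)=\psi\bigl((D\ominus A)^\perp\bigr)=(D_{\mathbb R}\ominus A_{\mathbb R})^\perp=A_{\mathbb R}\oplus D_{\mathbb R}^\perp .
\]
Under the isomorphisms of Lemma~\ref{lem:LE}, the map $\psi:L_D\to L_{D_{\mathbb R}}$ is therefore $(A,\varepsilon)\mapsto(A_{\mathbb R},\varepsilon)$, an embedding. Any two elements of $L(E)$ lie in a common $L_D$, so $\psi$ is an embedding.
\end{proof}

\section{Ultraproducts and horizontal sums}\label{sec:rest}

Recall that for OMLs $L_i$ $(i\in I)$ and an ultrafilter $\mathcal U$ on $I$, the ultraproduct $\prod_iL_i/\mathcal U$ consists of families $(a_i)_{i\in I}$, two families being identified when they agree on a set in $\mathcal U$, with coordinatewise operations. By {\L}o\'s's theorem, a first-order sentence holds in the ultraproduct if and only if it holds in $L_i$ for all $i$ in some set in $\mathcal U$. Hence the ultraproduct is an OML, and every class axiomatized by first-order sentences is closed under ultraproducts.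

\begin{proof}[Proof of Theorem~\ref{thm:ultra}]
Let $E$ be as in Theorem~\ref{thm:main}. By Lemma~\ref{lem:LE}, a finite subset of $L(E)$ lies in some subalgebra $L_D\cong\operatorname{Sub}(D)\times\mathbf 2$, and so does the subalgebra it generates. The lattice $L_D$ is a modular ortholattice of finite height, hence complete.

Let $\mathcal K$ be the class of OMLs embeddable into a complete (respectively $\sigma$-complete) OML. It is closed under subalgebras. Every $L_D$ belongs to $\mathcal K$; the $L_D$ form a directed family, since $L_{D_1}\cup L_{D_2}\subseteq L_{D_1+D_2}$; and their union $L(E)$ is not in $\mathcal K$. So $\mathcal K$ is not closed under directed unions.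

Let $I$ be the set of finite-dimensional subspaces of $E$ and $I_{D_0}=\{D\in I:D\ge D_0\}$. Since $I_{D_1}\cap I_{D_2}=I_{D_1+D_2}\neq\emptyset$, there is an ultrafilter $\mathcal U$ on $I$ containing every $I_{D_0}$. Send $a\in L(E)$ to the class of $(a_D)_{D\in I}$, where $a_D=a$ if $a\in L_D$ and $a_D=0$ otherwise. Given $a,b\in L(E)$, choose $D_0$ with $a,b\in L_{D_0}$. For all $D\in I_{D_0}$ the elements $a$, $b$, $a\wedge b$, $a\vee b$, $a'$ lie in the subalgebra $L_D$ and are their own $D$-th coordinates. So the map preserves the operations, and $a\ne b$ have different images. Thus $L(E)$ embeds into $\prod_DL_D/\mathcal U$. As $L(E)\notin\mathcal K$, this ultraproduct of members of $\mathcal K$ is not in $\mathcal K$, and $\mathcal K$ is not first-order axiomatizable.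
\end{proof}

The lattice $L(E)$ itself does not prove Theorem~\ref{thm:nohom}. The map sending each finite-dimensional $A$ to $0$ and each $A^\perp$ to $1$ is a homomorphism onto $\mathbf 2$, being the second projection on each $L_D\cong\operatorname{Sub}(D)\times\mathbf 2$. To exclude it we add a pair $k,k'$ of elements that are both lattice complements of a line; once the line is sent to $0$, both must be sent to $1$.

\begin{proof}[Proof of Theorem~\ref{thm:nohom}]
Let $L=L(E)$ be the countable lattice of Theorem~\ref{thm:main} for $F=\mathbb Q(\omega)$. Let $L^+=L\cup\{k,k'\}$ be the horizontal sum of $L$ and the four-element Boolean algebra $B=\{0,k,k',1\}$: the bounds are identified, the order and the complement of each summand are kept, and no element of $L\setminus\{0,1\}$ is comparable with $k$ or $k'$. Two elements that do not lie in a common summand have join $1$ and meet $0$, so $L^+$ is a lattice, and $L$ and $B$ are closed under its operations. Comparable elements always lie in a common summand, because $0$ and $1$ lie in both. Hence the ortholattice axioms and \eqref{eq:om} for $L^+$ follow from those for $L$ and $B$, and $L^+$ is a countable OML.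

Let $\varphi:L^+\to C$ be a homomorphism into a $\sigma$-complete OML, and let $a\in L$ be a one-dimensional subspace. Theorem~\ref{thm:main}, applied to $\varphi|_L$, gives $\varphi(a)=0$. Since $a\ne0,1$, we have $a\vee k=a\vee k'=1$ in $L^+$. Therefore $\varphi(k)=\varphi(a)\vee\varphi(k)=\varphi(1)=1$, and the same computation with $k'$ gives $\varphi(k')=1$. So $0=\varphi(k\wedge k')=\varphi(k)\wedge\varphi(k')=1$ in $C$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{AAOML}
\emph{Algebraic Aspects of Orthomodular Lattices},
\texttt{https://math.nmsu.edu/people/personal-pages/files/2000-Algebraic-Aspects-of-OMLs.pdf}.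

\end{thebibliography}
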